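# The last crossing of a moving circle, and Kakeya motions of circular arcs

## 1. The last crossing of a point by a moving circle

Let $C=\{z\in\mathbb R^2:|z|=1\}$, and let $D(z)$ be the closed unit disc about $z$. Take a continuous path $x:[0,1]\to\mathbb R^2$ from $x_0=x(0)$ to $x_1=x(1)$ and let it carry the unit circle along: at time $t$ the circle is $x(t)+C$. Consider the points that start outside the circle and end inside it,
$$A=\{p:\ |p-x_1|<1<|p-x_0|\}.$$
Fix $p\in A$. The function $t\mapsto|x(t)-p|$ is continuous, exceeds $1$ at $t=0$ and is below $1$ at $t=1$. So it takes the value $1$, and the set of times where it does so is compact. Let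
$$T(p)=\max\{t:\ |x(t)-p|=1\},\qquad Q(p)=2x(T(p))-p .\tag{1}$$
At time $T(p)$ the circle passes over $p$ for the last time, and $Q(p)$ is the point of the circle $x(T(p))+C$ antipodal to $p$ at that moment. We call $T$ the last-crossing time and $Q$ the last-crossing map.

**Example (straight path).** Let $x(t)=(td,0)$ with $d>0$, and let $p=(p_1,p_2)\in A$. Then $|p_2|<1$; put $c=\sqrt{1-p_2^2}>0$. Being inside at the end means $|d-p_1|<c$, and being outside at the start means $|p_1|>c$. If $p_1<-c$, then $d-p_1>c$, a contradiction; so $p_1>c$. The circle passes over $p$ when $td=p_1\pm c$. Since $p_1+c>d$, only $td=p_1-c\in(0,d)$ occurs. Hence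
$$Q(p)=\bigl(p_1-2\sqrt{1-p_2^2},\,-p_2\bigr).$$
The point $p$ sits on the front of the circle when it is crossed, and $Q(p)$ sits on the back. The derivative matrix of $Q$ is triangular with diagonal entries $1,-1$, so $Q$ preserves area. It is injective, and the first coordinate of $Q(p)$ is less than $d-c$, so $Q(p)$ lies outside $D(x_1)$.

We shall see that for every continuous path, $Q$ is injective, has all its values outside $D(x_1)$, and does not shrink area (in the sense of Lemma 3 below).

Here is what the map is for. Suppose that at each time only a part $M_t$ of the circle $x(t)+C$ is drawn, but a part that contains at least one point of every antipodal pair. At time $T(p)$ the points $p$ and $Q(p)$ form such a pair, so at least one of them is covered. Every $p\in A$ is therefore covered or has its partner covered. Since $Q$ does not shrink area and puts partners where they cannot be confused with points of $A$, the covered area is at least $|A|$. A half-circle is such a part $M_t$, so a half-circle cannot be displaced at arbitrarily small cost in area.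

Throughout, $|\cdot|$ is Lebesgue measure of a set, and outer measure if the set is not known to be measurable.

## 2. Positions, motions and the strong Kakeya property

**Definition (position, motion, covered area).** A *position* of $E\subset\mathbb R^2$ is an orientation-preserving isometry $\varphi$ of $\mathbb R^2$; the placed copy is $\varphi(E)$. A *motion* from $\varphi_0$ to $\varphi_1$ is a continuous path $t\mapsto\varphi_t$, $t\in[0,1]$, in the group of rigid motions. The *area covered* is $\bigl|\bigcup_t\varphi_t(E)\bigr|$.

Two positions are different as soon as the isometries differ, even if the placed copies coincide. For example, a circle rotated about its center is in a different position, and the rotation covers only the circle itself, which has area $0$.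

**Definition (Kakeya properties).** $E$ has the *Kakeya property* if it can be moved between two different positions covering arbitrarily small area. It has the *strong Kakeya property* if for all positions $\varphi_0,\varphi_1$ and every $\varepsilon>0$ there is a motion from $\varphi_0$ to $\varphi_1$ covering area less than $\varepsilon$.

The rotation above shows that a circle has the Kakeya property. A line has it too: slide it along itself. Neither has the strong one; for the circle we check this in Section 3.

**Definition (deletions).** If $k$ points may be deleted at each time, one also chooses for each $t$ a set $D_t\subset\varphi_t(E)$ with at most $k$ points, depending on $t$ arbitrarily. The covered set is then $\bigcup_t(\varphi_t(E)\setminus D_t)$.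

For example, translate the circle straight along $(td,0)$ and delete the top and bottom points $(td,\pm1)$. This removes from the covered set only points of two lines, so it saves no area. Useful deletions must be chosen with more care.

The question comes from "The Kakeya Needle Problem For Rectifiable Sets", https://quasiworld.org/wp-content/uploads/2020/12/csorney.pdf. The results quoted with it are these. Circles and lines have the Kakeya property but not the strong one. A short enough circular arc has the strong Kakeya property (Héra, Laczkovich). A circle can be moved to any other position covering zero area if $2$ points may be deleted at each time, and every circular arc shorter than a half-circle has the strong Kakeya property (Chang and coauthor). What happens for arcs longer than a half-circle?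

The property is invariant under scaling, so we take arcs of the unit circle $C$. For a motion $\varphi_t$ of $E\subset C$ the *center path* is $x(t)=\varphi_t(0)$. It is continuous, and $\varphi_t(E)\subset x(t)+C$. Put
$$L(d)=|D(z)\setminus D(z')|\quad\text{where }|z-z'|=d .$$

**The function $L$.** For $0\le d\le 2$ the lens $D(z)\cap D(z')$ has area $2\arccos\frac d2-\frac d2\sqrt{4-d^2}$. Its derivative for $0<d<2$ is
$$-\frac{2}{\sqrt{4-d^2}}-\frac{\sqrt{4-d^2}}2+\frac{d^2}{2\sqrt{4-d^2}}=\frac{2d^2-8}{2\sqrt{4-d^2}}=-\sqrt{4-d^2}.$$
At $d=0$ the lens has area $\pi$, and for $d\ge2$ it is null. Hence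
$$L(d)=\int_0^{\min(d,2)}\sqrt{4-s^2}\,ds,$$
and $L(d)>0$ for $d>0$. For $0\le s\le2$ we have $2-\frac{s^2}2\le\sqrt{4-s^2}\le2$; the first inequality, squared, says $\frac{s^4}4\le s^2$. Integrating,
$$2d-\frac{d^3}6\le L(d)\le2d\qquad(0\le d\le2).\tag{2}$$
For instance, $L(1)=\frac\pi3+\frac{\sqrt3}2\approx1.913$, between $1.833\ldots$ and $2$. Note that $|A|=L(|x_1-x_0|)$, since $A$ differs from $D(x_1)\setminus D(x_0)$ by a null set.

**Theorem 1.** Let $x:[0,1]\to\mathbb R^2$ be continuous. For each $t$ let $M_t\subset x(t)+C$ contain at least one point of every antipodal pair $x(t)\pm n$, $n\in C$. Then $\bigl|\bigcup_tM_t\bigr|\ge L(|x(1)-x(0)|)$.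

**Corollary.** If $E\subset C$ and $E\cup(-E)=C$, in particular if $E$ is a closed arc of length at least half the circumference, then every motion of $E$ whose center moves a distance $d$ covers area at least $L(d)$. So $E$ does not have the strong Kakeya property.

This answers the question: no closed arc whose length is strictly between half the circumference and the full circumference has the strong Kakeya property, and neither does the closed half-circle.

**Theorem 2.** A closed set $E\subset C$ has the strong Kakeya property if and only if $E\cup(-E)\ne C$, i.e. if and only if $E$ misses some antipodal pair. In particular, a closed arc has the strong Kakeya property if and only if it is shorter than a half-circle.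

**Theorem 3.** Let $E$ be a closed arc with $\pi\le\operatorname{length}(E)<2\pi$, and let $m_E(d)$ be the infimum of the areas covered by motions of $E$ between two given positions whose centers are at distance $d$. Then $L(d)\le m_E(d)\le2d$. Hence $m_E(d)=2d+O(d^3)$ as $d\to0$, for every such arc.

The number $m_E(d)$ depends only on $d$. A rigid motion of the plane carries one pair of centers at distance $d$ to any other such pair. The initial and final orientations can be adjusted by rotating about the center, which covers only part of one circle, hence area $0$.

**Theorem 4.** If a circle (of radius $1$) is moved so that its center is displaced by $d$, and at each time one deletes a set $D_t$ containing no antipodal pair (e.g. one point, depending arbitrarily on $t$), then the covered set has outer measure at least $L(d)$. Thus "2 points" in the quoted theorem cannot be replaced by "1 point".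

**Textbook facts.** We use the following.

1. *Area formula.* If $f:\mathbb R^2\to\mathbb R^2$ is $C^1$ and $P\subset\mathbb R^2$ is Borel, then $f(P)$ is measurable and $\int_P|\det Df|=\int\#(P\cap f^{-1}(z))\,dz$. So $|f(P)|\le\int_P|\det Df|$, with equality if $f$ is injective on $P$.
2. *The boundary of a closed convex set $K\subset\mathbb R^2$ is null.* At each $p\in\partial K\subset K$ there is a supporting line, so $K$ fills at most half of each disc about $p$. Thus $p$ is not a density point of $K$, and Lebesgue's density theorem applies.
3. *Fatou's lemma*, and *outer regularity*: $|S|$ is the infimum of $|O|$ over open $O\supset S$.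
4. If $Z$ is compact and $Z^{(\rho)}$ is its closed $\rho$-neighborhood, then $|Z^{(\rho)}|\to|Z|$ as $\rho\to0$.

## 3. Straight translations, the full circle, and swept area with multiplicity

Write $e(\varphi)=(\cos\varphi,\sin\varphi)$. Let $I$ be a segment with vector $\lambda u$, where $|u|=1$, $\lambda>0$, and let $M\subset C$ be Borel. The map $(\tau,\varphi)\mapsto z+\tau u+e(\varphi)$ has absolute Jacobian $|\det(u,e'(\varphi))|=|u\cdot e(\varphi)|$, because $e'(\varphi)=(-\sin\varphi,\cos\varphi)$. The area formula gives
$$|I+M|\le\lambda\int_M|n\cdot u|\,dn,\tag{3}$$
and the right side is the area swept by $M$ along $I$ counted with multiplicity.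

*Full circle.* Every $p$ with $|p-x_0|>1>|p-x_1|$, or with both inequalities reversed, is crossed at some time, by the intermediate value theorem. So the covered area is at least $2L(d)$. Since $\int_C|n\cdot u|\,dn=4$, a straight translation covers at most $4d$. By (2) the minimal area lies between $4d-\frac{d^3}3$ and $4d$ for $d\le2$, and the full circle does not have the strong Kakeya property.

*Half-circle with its middle in front.* Let $H=\{n\in C:n\cdot e(0)\ge0\}$ and $a=(d,0)$. A horizontal line at height $h\in[-1,1]$ meets $H$ in the single point $(\sqrt{1-h^2},h)$, so it meets $[0,a]+H$ in a segment of length $d$. Hence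
$$|[0,a]+H|=2d.\tag{4}$$

Two approaches to a lower bound for the half-circle suggest themselves.

*Intermediate values.* For the full circle, "crossed" meant "covered". For a half-circle, $p$ may be crossed by the missing half, and the argument stops there. It yields only that $p$ or its antipode at a crossing time is covered.

*Swept area.* Let $M$ contain a point of every antipodal pair. Since $|n\cdot u|$ is even in $n$, the right side of (3) is at least $\frac\lambda2\int_C|n\cdot u|\,dn=2\lambda$. So along every polygonal center path, with the shape fixed on each leg, the swept area counted with multiplicity is at least twice the length of the path. But the same area may be covered many times, and nothing so far limits the multiplicity. Positivity of this count really proves nothing: for an arc $E$ of length $\alpha<\pi$ the integral $\int_E|n\cdot u|\,dn$ is smallest when $E$ is centered at a zero of $|n\cdot u|$, so it is at least $\int_{-\alpha/2}^{\alpha/2}|\sin\psi|\,d\psi=2(1-\cos\frac\alpha2)>0$. Yet Theorem 2 says that such an arc can be moved anywhere in arbitrarily small area. A lower bound has to identify a set of points that are genuinely distinct.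

## 4. Distinct partners come from last crossings

Return to the first approach: for each $p\in A$ choose a crossing time $t$ and form the partner $2x(t)-p$. The partners should be distinct for distinct $p$, and the choice of crossing time decides whether they are.

**Example (first crossings fail).** Let the center move along the polygon $0\to e(0)\to0\to e(\frac\pi6)\to x_1$, where $x_1=e(0)+e(\frac\pi6)$. Take $p=2e(0)$ and $\tilde p=2e(\frac\pi6)$. Both are at distance $2$ from $x_0=0$, and both are at distance $|e(\frac\pi6)-e(0)|=2\sin\frac\pi{12}<1$ from $x_1$. So $p,\tilde p\in A$. On the first leg the distance from $se(0)$ to $p$ is $2-s$, which first equals $1$ at the end $s=1$. The partner of $p$ at its first crossing is $2e(0)-p=0$. The squared distance from $se(0)$ to $\tilde p$ is $s^2-2\sqrt3\,s+4$. It is decreasing on $[0,1]$, with value $5-2\sqrt3>1$ at $s=1$, so $\tilde p$ is not crossed on the first two legs. On the third leg its distance is $2-s$, and the first crossing is at $e(\frac\pi6)$, with partner $2e(\frac\pi6)-\tilde p=0$. Two different points have the same partner.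

With last crossings this cannot happen. For a continuous $y:[0,1]\to\mathbb R^2$ with $y(0)=x_0$, $y(1)=x_1$, write $T_y,Q_y$ for the maps (1) formed with $y$ in place of $x$. They are defined on the same set $A$, which depends only on the endpoints. For $p\in A$ we have $0<T_y(p)<1$, since $|y(t)-p|\ne1$ at $t=0,1$, and
$$|y(t)-p|<1\quad\text{for }T_y(p)<t\le1,\tag{5}$$
because there is no crossing after $T_y(p)$ and the final value is below $1$.

*Measurability.* For each $s\in[0,1]$, the set $\{p\in A:T_y(p)\ge s\}$ equals $A\cap\bigl(y([s,1])+C\bigr)$, and $y([s,1])+C$ is compact. So $T_y$ is Borel, and $Q_y=2y\circ T_y-\mathrm{id}$ is Borel.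

**Lemma 1.** $Q_y$ is injective on $A$, and $|x_1-Q_y(p)|>1$ for all $p\in A$.

*Proof.* Let $T=T_y(p)$ and $q=Q_y(p)$. Then $|y(T)-q|=|p-y(T)|=1$ and $|p-q|=2$. For $t>T$, the triangle inequality and (5) give
$$|y(t)-q|\ge|p-q|-|y(t)-p|>2-1=1 .$$
With $t=1$ this is the second claim. It also shows that $T$ is the last time at which $|y(t)-q|=1$. So $T$ is determined by $q$ alone, and then $p=2y(T)-q$ is determined by $q$. $\square$

After the last crossing the moving center is within distance $1$ of $p$, and this forces it to be farther than $1$ from the antipode. For a first crossing the information before $T$ is $|y(t)-p|>1$, which says nothing about $|y(t)-q|$.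

## 5. Area along polygonal center paths

A polygonal center path has a velocity on each leg, and then the computation of the straight example can be done in general. Write $Q_y^{-1}(O)=\{p\in A:Q_y(p)\in O\}$.

**Lemma 2.** If $y$ is polygonal, then $|Q_y^{-1}(O)|\le|O|$ for every Borel set $O$.

*Proof.* Let $y$ be affine with velocity $v_i$ on $[t_{i-1},t_i]$, where $0=t_0<\dots<t_m=1$.

**Step 1: sort the points of $A$ by the leg of their last crossing.** The set $N=\{p:|y(t_i)-p|=1\text{ for some }i\}$ is a finite union of circles, hence null. For $p\in A\setminus N$, the time $T_y(p)$ is none of the $t_i$, so it lies in exactly one open interval $(t_{i-1},t_i)$. Moreover $v_i\ne0$ there: otherwise $y$ is constant on $[t_{i-1},t_i]$ and $|y(t_i)-p|=1$, so $p\in N$. Let $A_i$ be the Borel set of those $p\in A\setminus N$ with $T_y(p)\in(t_{i-1},t_i)$. These sets are disjoint, and their union is $A\setminus N$.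

**Step 2: parametrize $A_i$ and its partners by the same parameters.** On $(t_{i-1},t_i)\times[0,2\pi)$ put
$$g_i(t,\varphi)=y(t)+e(\varphi),\qquad h_i(t,\varphi)=y(t)-e(\varphi).$$
Extending the affine formula for $y$ on this leg to all real $t$, and letting $\varphi$ be any real number, we see that both are restrictions of $C^1$ maps of $\mathbb R^2$. Their absolute Jacobians are equal:
$$|\det(v_i,\pm e'(\varphi))|=|v_i\cdot e(\varphi)| .$$
Let
$$P_i=\{(t,\varphi)\in(t_{i-1},t_i)\times[0,2\pi):\ g_i(t,\varphi)\in A_i,\ T_y(g_i(t,\varphi))=t\},$$
a Borel set. On $P_i$ the map $g_i$ is injective: if $g_i(t,\varphi)=p$, then $t=T_y(p)$, and then $e(\varphi)=p-y(t)$ determines $\varphi\in[0,2\pi)$. Its image is $A_i$: for $p\in A_i$ take $t=T_y(p)$ and $\varphi$ with $e(\varphi)=p-y(t)$. Finally, on $P_i$,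
$$h_i(t,\varphi)=2y(t)-g_i(t,\varphi)=Q_y(g_i(t,\varphi)),$$
so $h_i$ is injective on $P_i$ by Lemma 1.

**Step 3: compare areas.** Let $B\subset A_i$ be Borel and $P=P_i\cap g_i^{-1}(B)$. Then $g_i$ maps $P$ injectively onto $B$, and $h_i$ maps $P$ injectively onto $Q_y(B)$. The area formula, applied twice, gives
$$|B|=\int_P|v_i\cdot e(\varphi)|\,dt\,d\varphi=|Q_y(B)| .$$
Apply this to $B_i=A_i\cap Q_y^{-1}(O)$. The sets $Q_y(B_i)$ are contained in $O$ and are disjoint by Lemma 1. Since $N$ is null,
$$|Q_y^{-1}(O)|=\sum_i|B_i|=\sum_i|Q_y(B_i)|\le|O| .\qquad\square$$

## 6. From polygonal to continuous center paths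

A continuous center path need not have a velocity anywhere, so we approximate it by polygons. The danger is that last-crossing times are not continuous in the path. Suppose $|x(t)-p|$ falls from $1.5$ to $0.5$, rises to exactly $1$, and falls again. Then the last crossing is at the peak, but a polygon that cuts the peak off has its last crossing much earlier. The next proof shows that this happens only for a null set of points $p$.

**Lemma 3.** For every continuous $x$ and every open $O$, $|Q_x^{-1}(O)|\le|O|$.

*Proof.* Let $x_k$ be the polygonal interpolation of $x$ at the times $i/k$, $0\le i\le k$. Then $x_k(0)=x_0$, $x_k(1)=x_1$, and $x_k\to x$ uniformly. The set $A$ is the same for $x$ and all $x_k$.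

**Step 1: discard the points at which the path touches distance $1$ from inside.** For rationals $r<s$ in $[0,1]$ let
$$F_{r,s}(p)=\max_{t\in[r,s]}|x(t)-p|,\qquad Z_{r,s}=\{p:F_{r,s}(p)=1\}.$$
The set $\{F_{r,s}\le1\}=\bigcap_{t\in[r,s]}D(x(t))$ is closed and convex. Let $p\in Z_{r,s}$, and choose $t\in[r,s]$ with $|x(t)-p|=1$. For $\sigma>0$ the point $p+\sigma(p-x(t))$ is at distance $1+\sigma$ from $x(t)$, so $F_{r,s}\ge1+\sigma$ there. Letting $\sigma\to0$ we see that $p$ is a boundary point of $\{F_{r,s}\le1\}$. So $Z_{r,s}$ lies in the boundary of a closed convex set and is null. The union of the countably many $Z_{r,s}$ is null.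

**Step 2: show that $T_{x_k}(p)\to T_x(p)$ for every $p\in A\setminus\bigcup_{r,s}Z_{r,s}$.** Let $T=T_x(p)$, and let $\eta>0$ satisfy $[T-\eta,T+\eta]\subset(0,1)$. Suppose $|x(t)-p|\le1$ on all of $(T-\eta,T)$. Choose rationals $r\in(T-\eta,T)$ and $s\in(T,1)$. On $[r,s]$ the distance $|x(t)-p|$ is at most $1$ before $T$, equals $1$ at $T$, and is below $1$ after $T$ by (5). So $F_{r,s}(p)=1$ and $p\in Z_{r,s}$, a contradiction. Hence there is $t'\in(T-\eta,T)$ with $|x(t')-p|>1$. Also $\max_{[T+\eta,1]}|x(t)-p|<1$ by (5). By uniform convergence, for all large $k$,
$$|x_k(t')-p|>1\qquad\text{and}\qquad|x_k(t)-p|<1\ \text{ on }[T+\eta,1].$$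
So $x_k$ has a crossing of $p$ after $t'$ and none in $[T+\eta,1]$, which means $T_{x_k}(p)\in(t',T+\eta)\subset(T-\eta,T+\eta)$. As $\eta$ can be taken arbitrarily small, $T_{x_k}(p)\to T_x(p)$.

**Step 3: pass to the limit.** For such $p$, uniform convergence and the continuity of $x$ give $x_k(T_{x_k}(p))\to x(T_x(p))$, so $Q_{x_k}(p)\to Q_x(p)$. Since $O$ is open, $Q_x(p)\in O$ implies $Q_{x_k}(p)\in O$ for all large $k$. Thus $1_O(Q_x)\le\liminf_k1_O(Q_{x_k})$ almost everywhere on $A$. By Fatou's lemma and Lemma 2,
$$|Q_x^{-1}(O)|=\int_A1_O(Q_x)\le\liminf_k\int_A1_O(Q_{x_k})=\liminf_k|Q_{x_k}^{-1}(O)|\le|O| .\qquad\square$$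

## 7. The lower bound $L(d)$

If every $p\in A$ has $p$ or its partner covered, then adding up areas could count a covered point twice, once as a point of $A$ and once as a partner. The second claim of Lemma 1 removes this double counting: $A\subset D(x_1)$, while all partners lie outside $D(x_1)$.

*Proof of Theorem 1.* Let $S=\bigcup_tM_t$, and let $O\supset S$ be open. Let $p\in A$ and $t=T_x(p)$. The points $p$ and $Q_x(p)$ are antipodal on $x(t)+C$, so one of them lies in $M_t\subset O$. Hence
$$A\subset(A\cap O)\cup Q_x^{-1}(O).$$
Put $O'=O\setminus D(x_1)$, which is open. By Lemma 1, no value of $Q_x$ lies in $D(x_1)$, so $Q_x^{-1}(O)=Q_x^{-1}(O')$. Lemma 3 gives $|Q_x^{-1}(O')|\le|O'|$. Since $A\cap O\subset O\cap D(x_1)$ is disjoint from $O'$,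
$$|A|\le|A\cap O|+|O'|\le|O| .$$
Taking the infimum over open $O\supset S$, we get $|S|\ge|A|=L(|x_1-x_0|)$. $\square$

*Proof of the Corollary.* A closed arc of length at least $\pi$ contains a closed half-circle, and a closed half-circle together with its antipode is $C$; so such an arc satisfies $E\cup(-E)=C$. Now let $E\cup(-E)=C$, let $\varphi_t$ be a motion, $x(t)=\varphi_t(0)$ and $M_t=\varphi_t(E)$. For every $n\in C$ one of $\pm n$ lies in $E$, and $\varphi_t$ carries antipodal pairs of $C$ to antipodal pairs of $x(t)+C$. So $M_t$ contains a point of every antipodal pair, and Theorem 1 gives covered area at least $L(d)$. For two positions whose centers are at distance $d>0$ this is a fixed positive number, so $E$ does not have the strong Kakeya property. $\square$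

*Proof of Theorem 4.* Put $M_t=(x(t)+C)\setminus D_t$. As $D_t$ contains no antipodal pair, $M_t$ contains a point of each, and Theorem 1 applies. If $d>0$, then $L(d)>0$, so with one deleted point zero area is impossible. $\square$

## 8. A cheap zigzag for sets that miss an antipodal pair

We now build motions. By (3), a short arc is cheap to translate along its own tangent. An arc of half-width $w$ about a point where $u$ is tangent has $|n\cdot u|\le w$ on it, so translating it a distance $\lambda$ costs order $w^2\lambda$, not $w\lambda$. Cut a set that misses an antipodal pair into about $1/w$ such pieces. If each could travel along its own tangent, the total cost would be of order $\frac1w\cdot w^2=w$. But the pieces move together, and a segment has one direction only. The way out is to introduce the directions one at a time, on finer and finer scales: tiny zigzags in new directions stay so close to the old segment that the pieces that were cheap stay cheap.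

For $\omega\in C$ let $G(\omega)\subset C$ be the open arc of length $g$ centered at $\omega$. The zigzag lemma also keeps track of where the arcs $-G(\omega_i)$ point; this is needed only for Theorem 3.

**Lemma 4.** Let $d>0$, $0<g<\pi$, $\eta>0$, $a=(d,0)$. There is a polygonal path from $0$ to $a$ inside $[0,a]^{(\eta)}$, with legs $I_1,\dots,I_m$, and there are $\omega_1,\dots,\omega_m\in C$, such that $-G(\omega_i)\subset\{n\in C:n\cdot e(0)>0\}$ for all $i$ and
$$\Bigl|\bigcup_i\bigl(I_i+C\setminus(G(\omega_i)\cup-G(\omega_i))\bigr)\Bigr|<\eta .$$

Here $I_i+C\setminus(\cdots)$ means $I_i+\bigl(C\setminus(\cdots)\bigr)$.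

*Proof.* Let $K\ge1$ be an integer, to be chosen large, and put $w=\dfrac{\pi-g}{K+2}$.

**Step 1: pieces that are cheap in a given direction.** For $j\in\mathbb Z$ let
$$W_j=\{\pm e(jw+\tfrac\pi2+\psi):|\psi|\le w\},$$
a pair of antipodal arcs at whose centers $e(jw)$ is tangent. On $W_j$ we have $|n\cdot e(jw)|=|\cos(\frac\pi2+\psi)|=|\sin\psi|\le w$, and $W_j$ has length at most $4w$. So by (3), if $I$ is a segment with vector $\lambda e(jw)$, $\lambda>0$, then
$$|I+W_j|\le\lambda\int_{W_j}|n\cdot e(jw)|\,dn\le4w^2\lambda .\tag{6}$$

**Step 2: construct the paths, adding one cheap index per stage.** At stage $\ell$ there is a polygonal path $\Gamma_\ell$ from $0$ to $a$. Each leg $I$ carries an integer interval $C_I=[j,k]\ni0$ with $k-j=\ell$, and the vector of $I$ is $\lambda e(jw)$ or $\lambda e(kw)$ with $\lambda>0$. Here $C_I$ lists the indices of the pieces that will be cheap along $I$. Stage $0$ is the single leg $[0,a]$ with $C_I=[0,0]$.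

To pass from stage $\ell-1$ to stage $\ell$, $1\le\ell\le K$, take a leg with $C_I=[j,k]$, $k-j=\ell-1$, and vector $v$. We write $v$ as a combination of the two new directions $e((j-1)w)$ and $e((k+1)w)$, which form the angle $(\ell+1)w\le(K+1)w<\pi$. Suppose $v=\lambda e(jw)$. It makes the angle $w$ with the first direction and $\ell w$ with the second, and lies between them. So $v=v'+v''$ with
$$v'=\lambda\frac{\sin\ell w}{\sin(\ell+1)w}\,e((j-1)w),\qquad v''=\lambda\frac{\sin w}{\sin(\ell+1)w}\,e((k+1)w).$$
To check this, rotate by $-jw$: the components perpendicular to $e(jw)$ are proportional to $-\sin\ell w\sin w$ and $\sin w\sin\ell w$ and cancel, and the components along $e(jw)$ add to $\lambda\frac{\sin\ell w\cos w+\sin w\cos\ell w}{\sin(\ell+1)w}=\lambda$. If instead $v=\lambda e(kw)$, the two coefficients are interchanged. All coefficients are positive.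

Replace the leg by $M$ repetitions of the two consecutive sublegs $v'/M$, $v''/M$. Give the sublegs $v'/M$ the interval $[j-1,k]$ and the sublegs $v''/M$ the interval $[j,k+1]$. These intervals have length $\ell$ and contain $0$, and each subleg has the direction of the end of its interval that was newly added. So the rules of stage $\ell$ hold.

The new path lies within $|v'|/M$ of the old leg. Indeed, each repetition starts at a point $z$ of the old leg. On the first subleg the distance from $z$ is at most $|v'|/M$. On the second, the point $z+\frac{v'}M+\sigma\frac{v''}M$, $0\le\sigma\le1$, is at distance $(1-\sigma)\frac{|v'|}M$ from $z+\sigma\frac vM$, which lies on the old leg.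

For example, stage $1$ replaces $[0,a]$ by $M$ small triangular teeth with sides in the directions $e(-w)$ and $e(w)$, carrying the intervals $[-1,0]$ and $[0,1]$.

**Step 3: bound the lengths of all the paths, independently of $K$.** In passing to stage $\ell$, the length of each leg is multiplied by
$$\frac{\sin\ell w+\sin w}{\sin(\ell+1)w}=\frac{2\sin\frac{(\ell+1)w}2\cos\frac{(\ell-1)w}2}{2\sin\frac{(\ell+1)w}2\cos\frac{(\ell+1)w}2}=\frac{\cos((\ell-1)w/2)}{\cos((\ell+1)w/2)}\ge1 .$$
The product over $\ell=1,\dots,K$ telescopes: the numerators are $\cos(iw/2)$ for $0\le i\le K-1$, the denominators the same for $2\le i\le K+1$. Since all factors are at least $1$, every $\Gamma_\ell$ has length at most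
$$d\,\frac{\cos(w/2)}{\cos(Kw/2)\cos((K+1)w/2)}\le\frac d{\sin^2(g/2)},$$
because $\frac{(K+1)w}2\le\frac{\pi-g}2$ and $\cos\frac{\pi-g}2=\sin\frac g2$.

**Step 4: bound the area.** Let
$$Z_\ell=\bigcup_I\ \bigcup_{i\in C_I}(I+W_i),$$
the outer union over the legs $I$ of $\Gamma_\ell$; it is compact. Suppose the sublegs made at stage $\ell$ lie within $\rho$ of their old legs. If $I'$ is a subleg of $I$ and $i\in C_I$ is an old index, then $I'+W_i\subset(I+W_i)^{(\rho)}\subset Z_{\ell-1}^{(\rho)}$. The only other index in $C_{I'}$ is the newly added one, $\nu(I')$, and $I'$ has direction $e(\nu(I')w)$. So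
$$Z_\ell\subset Z_{\ell-1}^{(\rho)}\cup\bigcup_{I'}\bigl(I'+W_{\nu(I')}\bigr),$$
and by (6) and Step 3 the last union has area at most $4w^2\,\mathrm{length}(\Gamma_\ell)\le\dfrac{4w^2d}{\sin^2(g/2)}$. Choose $\rho=\rho_\ell\le\frac\eta K$ so small that $|Z_{\ell-1}^{(\rho)}|\le|Z_{\ell-1}|+\frac\eta{2K}$, and then $M$ so large that all the sublegs lie within $\rho$ of the old legs. Stage $0$ has $|Z_0|=|[0,a]+W_0|\le4w^2d$. Adding up,
$$|Z_K|\le4(K+1)w^2\frac d{\sin^2(g/2)}+\frac\eta2\le\frac{4\pi w\,d}{\sin^2(g/2)}+\frac\eta2,$$
since $(K+1)w\le\pi$. Also $\Gamma_K\subset[0,a]^{(\eta)}$, since the $\rho_\ell$ add up to at most $\eta$. Choose $K$ at the outset so large, hence $w$ so small, that $\frac{4\pi wd}{\sin^2(g/2)}<\frac\eta2$. Then $|Z_K|<\eta$.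

**Step 5: identify the part of $C$ that is not treated.** Let $I$ be a leg of $\Gamma_K$, with $C_I=[j,k]$, $k-j=K$, $j\le0\le k$. The set $\bigcup_{i\in C_I}W_i$ consists of the $e(\varphi)$ with $\varphi-\frac\pi2\in\bigcup_{i=j}^k[(i-1)w,(i+1)w]=[(j-1)w,(k+1)w]$ modulo $\pi$. This interval has length $(K+2)w=\pi-g$ and midpoint $\frac{(j+k)w}2$. Its complement modulo $\pi$ is an open interval of length $g$ whose midpoint is $\frac{(j+k)w}2+\frac\pi2$. So the missing angles $\varphi$ form, modulo $\pi$, the open interval of length $g$ centered at $\frac{(j+k)w}2+\pi\equiv\frac{(j+k)w}2$. In other words,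
$$C\setminus\bigcup_{i\in C_I}W_i=G(\omega)\cup-G(\omega),\qquad-\omega=e\Bigl(\frac{(j+k)w}2\Bigr).$$
Use this $\omega$ for the leg $I$. Then the set in the statement of the lemma is exactly $Z_K$, of area less than $\eta$. Finally, $j\le0\le k$ and $k-j=K$ give $|j+k|\le K$. The points of $-G(\omega)$ are the $e(\varphi)$ with
$$|\varphi|<\frac{Kw}2+\frac g2=\frac{\pi-g}2-w+\frac g2=\frac\pi2-w<\frac\pi2$$
for a suitable choice of $\varphi$ modulo $2\pi$. Hence $-G(\omega)\subset\{n\cdot e(0)>0\}$. $\square$

## 9. Exactly the closed sets missing an antipodal pair are strongly Kakeya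

*Proof of Theorem 2.* If $E\cup(-E)=C$, the Corollary says that $E$ does not have the strong Kakeya property.

Conversely, let $E\subset C$ be closed with $E\cup(-E)\ne C$. Then there is $n_0\in C$ with $n_0,-n_0\notin E$. Since $E$ is closed, there is $g\in(0,\pi)$ such that $E$ is disjoint from $G(n_0)\cup-G(n_0)$. Let two positions and $\varepsilon>0$ be given.

**Step 1: turn about the center for free.** Rotating the placed copy about its center covers only a subset of one circle, hence area $0$. If the two centers coincide, such a rotation is the required motion. Otherwise choose coordinates so that the center must move from $0$ to $a=(d,0)$, $d>0$.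

**Step 2: follow the zigzag, turning before each leg.** Take the path of Lemma 4 with $\eta=\varepsilon$. At the start of each leg $I_i$, rotate about the center until the direction $n_0$ of the copy points to $\omega_i$, and then translate along $I_i$. At the end, rotate to the prescribed orientation. During leg $i$ the copy, seen from its center, misses $G(\omega_i)\cup-G(\omega_i)$. So the covered set lies in
$$\bigcup_i\bigl(I_i+C\setminus(G(\omega_i)\cup-G(\omega_i))\bigr)$$
together with finitely many circles, and its area is less than $\varepsilon$.

**Arcs.** A closed arc shorter than a half-circle may be written, after a rotation, as $\{e(\theta):|\theta|\le\frac\alpha2\}$ with $\alpha<\pi$. It misses the antipodal pair $\pm e(\frac\pi2)$, so it has the strong Kakeya property. A closed arc of length at least half the circumference satisfies $E\cup(-E)=C$, so it does not. $\square$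

## 10. The cost of a small displacement: between $L(d)$ and $2d$

*Proof of Theorem 3.* The lower bound $L(d)\le m_E(d)$ is the Corollary. For the upper bound, the motion is the zigzag again, but now the arc has a gap on one side only. The part of the arc opposite the gap is not cheap, and we keep it facing forward, so that it sweeps little more than $[0,a]+H$ from Section 3.

If $d=0$, a rotation about the center covers area $0$. Let $d>0$ and take coordinates in which the center must move from $0$ to $a=(d,0)$. The complement of $E$ in $C$ is an open arc of positive length $2\pi-\operatorname{length}(E)$. Choose $g\in(0,\pi)$ smaller than this length, and any $\eta>0$. Take the path of Lemma 4. At the start of each leg $I_i$, rotate about the center until the complementary arc of the placed copy is centered at $\omega_i$, so that it contains $G(\omega_i)$; then translate along $I_i$. At the end, rotate to the final orientation. The rotations cover area $0$. On leg $i$ the covered set lies in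
$$I_i+(C\setminus G(\omega_i))=\bigl(I_i+C\setminus(G(\omega_i)\cup-G(\omega_i))\bigr)\cup\bigl(I_i+(-G(\omega_i))\bigr),$$
where we used that $G(\omega_i)$ and $-G(\omega_i)$ are disjoint, as $g<\pi$. By Lemma 4, the first sets, over all $i$, cover area less than $\eta$. Also by Lemma 4, $I_i\subset[0,a]^{(\eta)}$ and $-G(\omega_i)\subset H=\{n\in C:n\cdot e(0)\ge0\}$, so
$$I_i+(-G(\omega_i))\subset([0,a]+H)^{(\eta)}$$
for every $i$. Hence the covered area is at most $\eta+\bigl|([0,a]+H)^{(\eta)}\bigr|$. The set $[0,a]+H$ is compact, so as $\eta\to0$ this tends to $|[0,a]+H|=2d$ by (4). Thus $m_E(d)\le2d$.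

Together, $L(d)\le m_E(d)\le2d$. By (2), $2d-\frac{d^3}6\le m_E(d)\le2d$ for $d\le2$, so $m_E(d)=2d+O(d^3)$. $\square$

**Remark.** For the full circle, Section 3 gave the minimal area $4d+O(d^3)$. So, as $d\to0$, the minimal cost of a displacement $d$ is $0$ for closed arcs shorter than a half-circle, $\sim2d$ for all closed arcs from the half-circle up to but not including the full circle, and $\sim4d$ for the full circle.
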